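\title{Complete $M$-norms and semi-$M$-norms on C$^*$-algebras}

\begin{abstract}
Two elements $a,b$ of a C$^*$-algebra are orthogonal if $ab^*=a^*b=0$. A norm $N$ is an $M$-norm if $N(a\pm b)=\max\{N(a),N(b)\}$ for orthogonal $a,b$, and a semi-$M$-norm if only the inequality $\ge$ is required. We settle the conjecture that every complete $M$-norm, or semi-$M$-norm, on a C$^*$-algebra is equivalent to the C$^*$-norm. For $M$-norms it is true. More generally, it is true for complete norms with $\max\{N(a),N(b)\}\le N(a\pm b)\le K\max\{N(a),N(b)\}$ on orthogonal pairs, when $K<\sqrt2$, or when $K<2$ and the algebra is commutative. For semi-$M$-norms it is false on $C(\Omega)$ for every connected compact Hausdorff space $\Omega$ with more than one point, and true on $C_0(L)$ for totally disconnected $L$.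
\end{abstract}

\section{The problem and the results}

Throughout, $A$ is a complex C$^*$-algebra, $\|\cdot\|$ is its C$^*$-norm, and $N$ is another norm or seminorm on the vector space $A$. Elements $a,b\in A$ are \emph{orthogonal}, written $a\perp b$, if
\[
ab^*=a^*b=0 .
\]
In $C_0(L)$ this says that at each point one of the two functions vanishes. For operators on a Hilbert space, $a^*b=0$ says that the ranges of $a$ and $b$ are orthogonal, and $ab^*=0$ says the same for $a^*$ and $b^*$. The C$^*$-norm adds orthogonal elements as the supremum norm adds disjointly supported functions: if $a\perp b$, then $(a\pm b)^*(a\pm b)=a^*a+b^*b$, and $a^*a$, $b^*b$ are positive elements with product $a^*(ab^*)b=0$, so $\|a\pm b\|^2=\max\{\|a\|^2,\|b\|^2\}$.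

A norm $N$ on $A$ is an \emph{$M$-norm} if $N(a\pm b)=\max\{N(a),N(b)\}$ whenever $a\perp b$, and a \emph{semi-$M$-norm} if $N(a\pm b)\ge\max\{N(a),N(b)\}$ whenever $a\perp b$. It is \emph{complete} if $(A,N)$ is a Banach space, and \emph{equivalent} to $\|\cdot\|$ if each of the two norms is bounded by a constant multiple of the other. The following problem comes from \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Every complete \textup{(}semi-\textup{)}$M$-norm on a C$^*$-algebra is equivalent to the C$^*$-norm.}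
\medskip

The conjecture has two readings, one for $M$-norms and one for semi-$M$-norms. It is known to hold for von Neumann algebras and for compact C$^*$-algebras, that is, $c_0$-direct sums of algebras $K(H_i)$ of compact operators; we do not use these cases. It is a question of automatic continuity. If $T$ is a linear bijection of $A$ onto a C$^*$-algebra $B$ that maps orthogonal pairs to orthogonal pairs, then $a\mapsto\|Ta\|$ is a complete $M$-norm on $A$, and it is equivalent to $\|\cdot\|$ exactly when $T$ and $T^{-1}$ are bounded.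

On $\mathbb C^n$ an $M$-norm is a weighted supremum norm $\max_i|x_i|N(e_i)$, and every $\ell^p$-norm is a semi-$M$-norm. On $c_0$ the weights can degenerate: $\sup_n|x_n|/n$ is an $M$-norm that is not equivalent to the supremum norm, so completeness is needed. With completeness one would guess that both readings hold. The semi-$M$ inequality alone forbids $N$ to be unbounded on infinitely many mutually orthogonal parts of $A$ (Lemma~\ref{lem:hump}), so in a commutative algebra the discontinuity of $N$ sits at finitely many points, and it seems that these could be cut away. This guess is right when there are enough projections to do the cutting, and wrong on a connected space.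

To see where the boundary lies, we interpolate between the two readings. For $1\le K\le2$, a norm (seminorm) $N$ is a \emph{$K$-$M$-norm} (\emph{$K$-$M$-seminorm}) if
\begin{equation}\label{eq:KM}
\max\{N(a),N(b)\}\le N(a\pm b)\le K\max\{N(a),N(b)\}\qquad\text{whenever }a\perp b .
\end{equation}
We speak of the \emph{lower} and the \emph{upper} inequality. The case $K=1$ gives the $M$-norms. For $K=2$ the upper inequality follows from the triangle inequality, so this case gives exactly the semi-$M$-norms. The $\ell^p$-norm on $\mathbb C^n$ satisfies \eqref{eq:KM} with $K=2^{1/p}$.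

\begin{theorem}\label{thm:A}
Let $\Omega$ be a connected compact Hausdorff space with more than one point, for example $[0,1]$. Then $C(\Omega)$ carries a complete semi-$M$-norm that is not equivalent to the C$^*$-norm.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $N$ be a $K$-$M$-norm on a C$^*$-algebra $A$, where either $K<\sqrt2$, or $A$ is commutative and $K<2$.
\begin{enumerate}
\item[(1)] If $f_n,s\in A$ satisfy $\|f_n\|\to0$ and $N(f_n-s)\to0$, then $s=0$. Here $N$ need not be complete.
\item[(2)] If $N$ is complete, then $N$ is equivalent to $\|\cdot\|$.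
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
If $L$ is a totally disconnected locally compact Hausdorff space, then every complete semi-$M$-norm on $C_0(L)$ is equivalent to the C$^*$-norm.
\end{theorem}

So the conjecture is true for $M$-norms, by Theorem~\ref{thm:B}(2) with $K=1$, and false for semi-$M$-norms, by Theorem~\ref{thm:A}, which also shows that the range $K<2$ in the commutative case of Theorem~\ref{thm:B} is optimal. We do not know whether Theorem~\ref{thm:B} holds for noncommutative $A$ and $\sqrt2\le K<2$.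

Section~\ref{sec:model} shows on $\mathbb C^2$ and $C([0,1])$ the mechanism behind all three theorems, and Section~\ref{sec:A} proves Theorem~\ref{thm:A}. After the background in Section~\ref{sec:facts}, Sections~\ref{sec:M2} and~\ref{sec:ideal} find a large part of $A$ on which $N$ is controlled by $\|\cdot\|$, and Section~\ref{sec:BC} proves Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{The separating space and a doubling argument}\label{sec:model}

The \emph{separating space} of $N$ is the set $\mathcal S(N)$ of all $s\in A$ for which there are $f_n\in A$ with $\|f_n\|\to0$ and $N(f_n-s)\to0$. It measures how far the graph of the identity map $(A,\|\cdot\|)\to(A,N)$ is from being closed, and Theorem~\ref{thm:B}(1) says that $\mathcal S(N)=\{0\}$. The next proposition is the only place where completeness of $N$ is used.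

\begin{proposition}\label{prop:graph}
If $N$ is a complete norm on $A$ and $\mathcal S(N)=\{0\}$, then $N$ is equivalent to $\|\cdot\|$.
\end{proposition}

\begin{proof}
Let $\|x_n-x\|\to0$ and $N(x_n-y)\to0$. Then $f_n=x_n-x$ shows that $y-x\in\mathcal S(N)$, so $y=x$. The identity map $(A,\|\cdot\|)\to(A,N)$ is a linear bijection of Banach spaces with closed graph. It is bounded by the closed graph theorem, and its inverse is bounded by the open mapping theorem.
\end{proof}

Let $s\in\mathcal S(N)$. On a part of $A$ where $N$ is dominated by $\|\cdot\|$, the elements $f_n$ are negligible, so there $N$ behaves like a seminorm that vanishes at $s$. The question is whether such a seminorm must vanish on the pieces of $s$.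

The smallest case is $A=\mathbb C^2$, $s=e_1+e_2$, and a $K$-$M$-seminorm $\nu$ with $\nu(s)=0$. There are two ways to see that $\nu=0$. The lower inequality gives $\nu(e_i)\le\nu(e_1+e_2)=0$. Alternatively, $\nu(s)=0$ gives $\nu(e_2)=\nu(e_1)$, and then the upper inequality gives
\[
2\nu(e_1)=\nu(2e_1-s)=\nu(e_1-e_2)\le K\nu(e_1),
\]
so $\nu(e_1)=0$ if $K<2$. The second argument breaks down at $K=2$, where the seminorm $|x_1-x_2|$, the diameter of the range of $x$, vanishes at $s$ and satisfies the upper inequality.

The first argument needs a splitting of $s$ into orthogonal pieces, and it proves Theorem~\ref{thm:C}. On $[0,1]$ the function $1$ has no such splitting: if $1=a+b$ and $ab=0$, then $a=a^2$, so $a$ is $0$ or $1$. The second argument survives without projections, at the price of a boundedness assumption. For a real function $\varphi$ write $\varphi^\pm=\max\{\pm\varphi,0\}$.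

\begin{lemma}[Doubling]\label{lem:doubling}
Let $\Phi$ be a real vector space of bounded real functions on a set, containing the constants and containing $\varphi^+$ and $\varphi^-$ together with $\varphi$. Let $K<2$ and let $\nu$ be a seminorm on $\Phi$ such that
\begin{enumerate}
\item[(i)] $\nu(\varphi)\le R\|\varphi\|_\infty$ for some constant $R$;
\item[(ii)] $\nu(1)=0$;
\item[(iii)] $\nu(\varphi_1-\varphi_2)\le K\max\{\nu(\varphi_1),\nu(\varphi_2)\}$ whenever $\varphi_1\varphi_2=0$.
\end{enumerate}
Then $\nu=0$.
\end{lemma}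

\begin{proof}
Let $\Lambda=\sup\{\nu(b):b\in\Phi,\ 0\le b\le1\}$, which is finite by (i). For such $b$ put $\omega=2b-1$. Then $\omega^\pm\in\Phi$, $0\le\omega^\pm\le1$ and $\omega^+\omega^-=0$, so by (ii) and (iii)
\[
2\nu(b)=\nu(2b-1)=\nu(\omega^+-\omega^-)\le K\Lambda .
\]
Hence $2\Lambda\le K\Lambda$, and $\Lambda=0$. Every $\varphi\in\Phi$ is a constant plus a multiple of some $b$ with $0\le b\le1$, so $\nu=0$.
\end{proof}

From now on $\Phi$ denotes the space of continuous real functions on $[0,1]$ that are constant on $[0,\frac12]$, and $\chi:[0,1]\to[0,1]$ is a continuous function equal to $0$ on $[0,\frac14]$ and to $1$ on $[\frac12,1]$. If $\varphi\in\Phi$ and $\varphi(0)=0$, then $\chi\varphi=\varphi$.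

\begin{example}\label{ex:model}
Let $N$ be a $K$-$M$-norm on $C([0,1])$ with $K<2$, and suppose that $N(x)\le R\|x\|$ for all $x$ vanishing on $[0,\frac14]$. We show that $1\notin\mathcal S(N)$. Suppose $\|f_n\|\to0$ and $N(1-f_n)\to0$. Put $g_n=(1-\chi)f_n$. Then $g_n$ vanishes on $[\frac12,1]$ and $N(1-g_n)\le N(1-f_n)+R\|f_n\|\to0$: the norm $N$ cannot tell $1$ from functions that live on $[0,\frac12]$. For $\varphi\in\Phi$ put
\[
\nu(\varphi)=N(\varphi-\varphi(0))=\lim_nN(\varphi-\varphi(0)g_n).
\]
Then $\nu(1)=0$ and $\nu(\varphi)\le2R\|\varphi\|_\infty$. If $\varphi_1\varphi_2=0$, we may assume $\varphi_2(0)=0$. Then $\varphi_2$ vanishes on $[0,\frac12]$, so $\varphi_1-\varphi_1(0)g_n\perp\varphi_2$. The upper inequality for this pair gives (iii) as $n\to\infty$. By Lemma~\ref{lem:doubling}, $\nu=0$; but $\nu(b)=N(b)>0$ for a nonzero $b\in\Phi$ with $b(0)=0$.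
\end{example}

The general proof has to supply what the example assumes: a part of $A$ on which $N$ is bounded, large enough to meet every $s\ne0$, and an element $v$ in it that replaces the coordinate function on $[0,1]$.

\section{A counterexample on connected spaces}\label{sec:A}

The model suggests a norm with $1\in\mathcal S(N)$. Its main term should be the diameter $\operatorname{diam}g(\Omega)=\sup_{x,y}|g(x)-g(y)|$, which vanishes on constants and, on a connected space, satisfies the lower inequality. To make it a norm we add $|\psi(g)|$ for a discontinuous linear functional $\psi$ with $\psi(1)\ne0$. The lower inequality survives if $\psi$ vanishes on one member of each orthogonal pair, and an ultrafilter makes this choice. Recall that a free ultrafilter $\mathcal U$ on $\mathbb N$ is a family of infinite subsets of $\mathbb N$ that contains the cofinite sets, is closed under finite intersections and supersets, and contains $S$ or $T$ whenever $S\cup T=\mathbb N$.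

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Urysohn's lemma there is a continuous $f:\Omega\to[0,1]$ taking the values $0$ and $1$, and $f$ is onto because $\Omega$ is connected. Choose $t_n\in\Omega$ with $f(t_n)=1/n$ and put
\[
P=\{g\in C(\Omega):\{n:g(t_n)=0\}\in\mathcal U\}.
\]
This is a linear subspace, since $\mathcal U$ is closed under intersections and supersets. If $\alpha1+\beta f\in P$, then $\alpha+\beta/n=0$ for infinitely many $n$, so $\alpha=\beta=0$. Thus $1$ and $f$ are linearly independent modulo $P$, and there is a linear functional $\psi$ on $C(\Omega)$ with $\psi|_P=0$ and $\psi(1)=\psi(f)=1$. Put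
\[
N(g)=\operatorname{diam}g(\Omega)+|\psi(g)|.
\]

\emph{$N$ is a norm.} It is a sum of two seminorms. If $N(g)=0$, then $g=c1$ is constant and $|c|=|\psi(g)|=0$.

\emph{$N$ is complete.} Fix $\omega_0\in\Omega$ and let $C_{\omega_0}$ be the Banach space of $k\in C(\Omega)$ with $k(\omega_0)=0$. The linear map $g\mapsto(g-g(\omega_0)1,\psi(g))$ from $C(\Omega)$ to $C_{\omega_0}\oplus\mathbb C$ is bijective; since $\psi(1)=1$, its inverse is $(k,z)\mapsto k+(z-\psi(k))1$. For $k=g-g(\omega_0)1$ we have $\|k\|\le\operatorname{diam}g(\Omega)\le2\|k\|$. So $N$ is equivalent to the pull-back of the complete norm $\|k\|+|z|$.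

\emph{$N$ is a semi-$M$-norm.} Let $a\perp b$, that is, $ab=0$ pointwise; we may assume $a,b\ne0$. The sets $\{a\ne0\}$ and $\{b\ne0\}$ are disjoint, nonempty and open, so by connectedness they do not cover $\Omega$, and $0\in(a\pm b)(\Omega)$. Each nonzero value $a(x)$ equals $(a\pm b)(x)$, so $a(\Omega)\subset(a\pm b)(\Omega)$, and likewise $(\pm b)(\Omega)\subset(a\pm b)(\Omega)$. Hence
\[
\operatorname{diam}(a\pm b)(\Omega)\ge\max\{\operatorname{diam}a(\Omega),\operatorname{diam}b(\Omega)\}.
\]
For each $n$ we have $a(t_n)=0$ or $b(t_n)=0$, so $a\in P$ or $b\in P$. One of $\psi(a),\psi(b)$ is zero, and $|\psi(a\pm b)|=\max\{|\psi(a)|,|\psi(b)|\}$. Adding, $N(a\pm b)\ge\max\{N(a),N(b)\}$.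

\emph{$N$ is not equivalent to $\|\cdot\|$.} The function $h_m=(f-\frac1m)^+$ vanishes at $t_n$ for $n\ge m$, so $h_m\in P$. Thus $\|f-h_m\|\le\frac1m$, while $N(f-h_m)\ge|\psi(f)|=1$.
\end{proof}

\begin{remark}\label{rem:A}
(a) For this norm $1\in\mathcal S(N)$, because $N(f-h_m-1)=\operatorname{diam}(f-h_m)(\Omega)+|\psi(f)-\psi(1)|\le\frac1m$. The constant $K=2$ is attained: if $\alpha,\beta:[0,1]\to[0,1]$ are continuous, vanish on $[0,\frac13]$, have maximum $1$ and satisfy $\alpha\beta=0$, then $a=\alpha\circ f$ and $b=\beta\circ f$ lie in $P$, and $N(a)=N(b)=1$, $N(a-b)=2$.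

(b) For every C$^*$-algebra $B$, the norm $\max\{N(g),\|y\|\}$ on $C(\Omega)\oplus B$ is a complete semi-$M$-norm not equivalent to the C$^*$-norm, since orthogonality in a direct sum is orthogonality in each coordinate.

(c) Hypothesis (i) of Lemma~\ref{lem:doubling} cannot be dropped. If $\psi'$ is a linear functional with $\psi'|_P=0$, $\psi'(1)=0$ and $\psi'(f)=1$, then $|\psi'|$ on the real functions in $C(\Omega)$ satisfies (ii), and (iii) with $K=1$, but is not zero.

(d) An incomplete $M$-norm need not even be bounded by a multiple of the C$^*$-norm. On $c_0$ let $P=\{x:\{n:x_n=0\}\in\mathcal U\}$ and let $\psi$ be a linear functional with $\psi|_P=0$ and $\psi((1/n)_n)=1$. If $x\perp y$, then $x\in P$ or $y\in P$, so $N(x)=\max\{\|x\|,|\psi(x)|\}$ is an $M$-norm. The functional $\psi$ is nonzero and vanishes on the dense subspace of finitely supported sequences, so it is unbounded. In accordance with Theorem~\ref{thm:B}(1), $\mathcal S(N)=\{0\}$, because $N\ge\|\cdot\|$.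
\end{remark}

\section{Background on C$^*$-algebras}\label{sec:facts}

We regard $A$ as a norm-closed $*$-subalgebra of $B(H)$ for a Hilbert space $H$, and $1$ denotes the identity operator. It need not lie in $A$, but $(1-g)x=x-gx$ lies in $A$ for $g,x\in A$. We write $A_+$ for the positive elements and $|x|=(x^*x)^{1/2}$.

\begin{enumerate}
\item[(F1)] \emph{Functional calculus.} If $a\in A$ is self-adjoint and $h$ is a continuous function with $h(0)=0$, then $h(a)\in A$ is a norm limit of polynomials in $a$ without constant term, $\|h(a)\|\geq|h(\lambda)|$ for $\lambda$ in the spectrum $\sigma(a)$, and $\rho(h(a))=h(\rho(a))$ for a $*$-homomorphism $\rho$. In particular, if $a,b\in A_+$ and $ab=0$, then $a^{1/2}b^{1/2}=0$.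
\item[(F2)] \emph{Polar decomposition.} Every $x\in B(H)$ can be written $x=u|x|$ with a partial isometry $u\in B(H)$ such that
\[
u^*u|x|=|x|,\qquad uu^*|x^*|=|x^*|,\qquad |x^*|=u|x|u^*,\qquad x=|x^*|u,\qquad u^*x=|x| .
\]
For $x\in A$ we have $|x|,|x^*|\in A$, but $u$ need not lie in $A$.
\item[(F3)] \emph{Hereditary subalgebras.} For $a\in A_+$ let $\operatorname{her}(a)$ be the norm closure of $aAa$. It is a C$^*$-subalgebra, so it contains the square roots of its positive elements. By (F1) it contains $h(a)xk(a)$ for $x\in A$ and continuous $h,k$ with $h(0)=k(0)=0$; in particular it contains $a=a^{1/3}a^{1/3}a^{1/3}$. If $ab=0$ with $a,b\in A_+$, then $x\perp y$ for all $x\in\operatorname{her}(a)$, $y\in\operatorname{her}(b)$. If $y=y^*\in\operatorname{her}(a)$ and $ya=0$, then $y\operatorname{her}(a)=0$, so $y^2=0$ and $y=0$. In $C_0(L)$, $\operatorname{her}(a)$ consists of functions that vanish where $a$ vanishes.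
\item[(F4)] \emph{Ideals.} If $I$ is a closed two-sided ideal, then $A/I$ is a C$^*$-algebra. Hence $x^*x\in I$ implies $x\in I$.
\item[(F5)] \emph{Commutative subalgebras.} A commutative C$^*$-algebra is isomorphic to $C_0(X)$ for a locally compact Hausdorff space $X$. By Zorn's lemma, each self-adjoint element of a C$^*$-algebra $B$ lies in a maximal commutative C$^*$-subalgebra $D$, and a self-adjoint element of $B$ that commutes with $D$ lies in $D$.
\end{enumerate}

\begin{lemma}\label{lem:fd}
Let $B$ be a C$^*$-algebra.
\begin{enumerate}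
\item[(a)] If a maximal commutative C$^*$-subalgebra $D$ of $B$ is finite-dimensional, then so is $B$.
\item[(b)] If $B$ is infinite-dimensional, there is $\beta\in B_+$ whose spectrum contains $2^{-n}$ for all $n\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F5), $D$ is spanned by projections $p_1,\dots,p_n$ with $p_ip_j=0$ for $i\ne j$. Let $p=\sum p_i$. For $x\in B$ put $y=x-px$. Then $p_iy=0$ for all $i$, so $yy^*$ commutes with $D$, lies in $D$, and equals $pyy^*=0$. Thus $x=px$, and by taking adjoints $p$ is a unit for $B$, so $B=\sum_{i,j}p_iBp_j$. A self-adjoint element of $p_iBp_i$ commutes with every $p_j$, so it lies in $p_iD=\mathbb Cp_i$; hence $p_iBp_i=\mathbb Cp_i$. Let $x,y\in p_iBp_j$ with $x\ne0$. Then $xx^*=\|x\|^2p_i$ and $x^*y\in\mathbb Cp_j$, so $y=\|x\|^{-2}x(x^*y)\in\mathbb Cx$. Therefore $\dim B\le n^2$.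

(b) By (a) and (F5), $B$ contains a subalgebra $C_0(X)$ with $X$ infinite. Two points of $X$ have open neighborhoods $U,V$ with disjoint closures. If $X\setminus\overline U$ is finite, then $\overline V$ is finite and $X\setminus\overline V$ is infinite. So there is a nonempty open set $U_1$ with $X\setminus\overline{U_1}$ infinite. Repeating this inside the open set $X\setminus\overline{U_1}$, and so on, we get disjoint nonempty open sets $U_n$. Choose $x_n\in U_n$ and $h_n\in C_0(X)$ with $0\le h_n\le1$, $h_n(x_n)=1$ and $h_n=0$ off $U_n$. Then $\beta=\sum2^{-n}h_n$ satisfies $\beta(x_n)=2^{-n}$.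
\end{proof}

\section{Two-by-two matrices and elements of square zero}\label{sec:M2}

In a commutative algebra, a bound for $N$ on $\operatorname{her}(a)$ is a bound on an ideal. In general $\operatorname{her}(a)$ is only a corner, like $\mathbb Ce_{11}$ in $M_2(\mathbb C)$, and the bound has to be carried to the other three corners. On the diagonal matrices this is impossible, since $|x_{22}|$ is an $M$-seminorm there that vanishes at $e_{11}$. On all of $M_2(\mathbb C)$ there are more orthogonal pairs, and they tie the corners together. The next lemma is the only place where $K<\sqrt2$ is used.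

\begin{lemma}\label{lem:M2}
Let $K<\sqrt2$. There is a constant $C=C_K\ge1$ such that $N(m)\le C\,N(e_{11})\|m\|$ for all $m\in M_2(\mathbb C)$ and every $K$-$M$-seminorm $N$ on $M_2(\mathbb C)$.
\end{lemma}

\begin{proof}
\emph{Step 1: if $N(e_{11})=0$, then $N=0$.} Let $w=e_{12}+e_{21}$ and $q_\pm=\frac12(1\pm w)$. The $q_\pm$ are projections with $q_+q_-=0$, $q_++q_-=1$ and $q_+-q_-=w$. Put
\[
\mu=\max\{N(e_{22}),N(w)\},\qquad\kappa=\max\{N(q_+),N(q_-)\}.
\]
Since $e_{11}\perp e_{22}$ and $q_+\perp q_-$, we have $N(e_{22})\le N(1)\le K\kappa$ and $N(w)\le K\kappa$. So $\mu\le K\kappa$.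

For a bound in the other direction we use that $N$ does not see $e_{11}$: we add a large multiple of $e_{11}$ to $q_\pm$ and split the sum along its own eigenvectors. Fix a sign, and for $t>0$ let
\[
y_t=q_\pm+te_{11}=\begin{pmatrix}t+\frac12&\pm\frac12\\ \pm\frac12&\frac12\end{pmatrix}=\lambda_1p_1+\lambda_2p_2,\qquad\lambda_1>\lambda_2,
\]
be the spectral decomposition. Here $\lambda_1+\lambda_2=t+1$ and $\lambda_1\lambda_2=t/2$. As $t\to\infty$, the numbers $\lambda_i/t$ have sum tending to $1$ and product tending to $0$, so $\lambda_1/t\to1$ and $\lambda_2/t\to0$. Hence $\lambda_2=t/(2\lambda_1)\to\frac12$, and $p_1=(y_t-\lambda_2)/(\lambda_1-\lambda_2)\to e_{11}$, $p_2\to e_{22}$. Therefore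
\[
\lambda_2p_2\to\tfrac12e_{22},\qquad\lambda_1p_1-te_{11}=q_\pm-\lambda_2p_2\to\tfrac12e_{11}\pm\tfrac12w .
\]
A seminorm on a finite-dimensional space is continuous. Since $\lambda_1p_1\perp\lambda_2p_2$ and $N(e_{11})=0$,
\[
N(q_\pm)=N(y_t)\le K\max\{N(\lambda_1p_1-te_{11}),N(\lambda_2p_2)\}\longrightarrow\tfrac K2\max\{N(w),N(e_{22})\}.
\]
Thus $\kappa\le\frac K2\mu$ and $\mu\le\frac{K^2}2\mu$. As $K^2<2$, we get $\mu=0$. Finally $e_{12}\perp e_{21}$, so $N(e_{12}),N(e_{21})\le N(w)=0$, and $N$ vanishes on a basis.

\emph{Step 2: compactness.} If there is no such constant, there are $K$-$M$-seminorms $N_j$ with $\max_{\|x\|\le1}N_j(x)=1$ and $N_j(e_{11})\to0$. They satisfy $|N_j(x)-N_j(y)|\le\|x-y\|$, so by the Arzel\`a--Ascoli theorem a subsequence converges uniformly on the unit ball, and by homogeneity pointwise on $M_2(\mathbb C)$. The limit is a $K$-$M$-seminorm with maximum $1$ on the unit ball that vanishes at $e_{11}$. This contradicts Step~1.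
\end{proof}

To use this in $A$ we need no copy of the algebra $M_2(\mathbb C)$. A linear map $M_2(\mathbb C)\to A$ that preserves orthogonality is enough, and one arises by moving an element $r$ on the left and on the right to orthogonal positions.

\begin{lemma}\label{lem:transfer}
Let $K<\sqrt2$ and let $N$ be a $K$-$M$-norm on $A$. Let $r\in A$ and $V,W\in B(H)$ satisfy
\[
V^*Vr=r,\qquad rW^*W=r,\qquad r^*Vr=0,\qquad rWr^*=0,\qquad Vr,\ rW^*,\ VrW^*\in A .
\]
Then $N(Vr)$, $N(rW^*)$ and $N(VrW^*)$ are at most $C_KN(r)$.
\end{lemma}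

\begin{proof}
Put $V_1=W_1=1$, $V_2=V$, $W_2=W$, and $\pi(m)=\sum_{i,j}m_{ij}V_irW_j^*\in A$ for $m\in M_2(\mathbb C)$. The hypotheses and their adjoints give $r^*V_i^*V_kr=\delta_{ik}r^*r$ and $rW_j^*W_lr^*=\delta_{jl}rr^*$. Therefore
\[
\pi(m)\pi(n)^*=\sum_{i,k}(mn^*)_{ik}\,V_irr^*V_k^*,\qquad\pi(m)^*\pi(n)=\sum_{j,l}(m^*n)_{jl}\,W_jr^*rW_l^* .
\]
So $m\perp n$ implies $\pi(m)\perp\pi(n)$, and $N\circ\pi$ is a $K$-$M$-seminorm on $M_2(\mathbb C)$. Apply Lemma~\ref{lem:M2}: $\pi(e_{11})=r$, $\pi(e_{21})=Vr$, $\pi(e_{12})=rW^*$ and $\pi(e_{22})=VrW^*$.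
\end{proof}

\medskip
\noindent\textbf{Standing assumption.} For the rest of this section and in Section~\ref{sec:ideal}, $N$ is a $K$-$M$-norm on $A$, and either $K<\sqrt2$, or $A$ is commutative and $K\le2$. Put $C=C_K$ in the first case and $C=1$ in the second.
\medskip

Off-diagonal corners consist of elements of square zero. For $x=e_{21}$ and $y=e_{12}$ we have $|x|=|y^*|=e_{11}$ and $xy=e_{22}$, so the next lemma is the general form of the bounds on $N(e_{21})$, $N(e_{12})$ and $N(e_{22})$.

\begin{lemma}\label{lem:nil}
Let $x,y,z\in A$.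
\begin{enumerate}
\item[(a)] If $z^2=0$, then $N(z)\le C\,N(|z|)$ and $N(z)\le C\,N(|z^*|)$.
\item[(b)] If $x^2=y^2=0$, then $N(xy)\le C\,N(|x|\,|y^*|)$.
\end{enumerate}
\end{lemma}

\begin{proof}
In a commutative C$^*$-algebra an element of square zero is zero, and there is nothing to prove. Let $K<\sqrt2$. If $z^2=0$ and $z=u|z|$ is the polar decomposition, then $|z|^2|z^*|^2=z^*z^2z^*=0$, so $|z|\,|z^*|=0$ by (F1), and
\begin{equation}\label{eq:zz}
|z|z=|z|\,|z^*|u=0 .
\end{equation}

(a) Apply Lemma~\ref{lem:transfer} with $r=|z|$ and $V=W=u$. We have $u^*u|z|=|z|=|z|u^*u$ by (F2), and $r^*Vr=rWr^*=|z|u|z|=|z|z=0$. Also $Vr=z$, $rW^*=z^*$ and $VrW^*=|z^*|$ lie in $A$. Hence $N(z),N(z^*)\le C\,N(|z|)$. The same statement for $z^*$, which also has square zero, gives $N(z)\le C\,N(|z^*|)$.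

(b) Let $x=u|x|$ and $y=w|y|=|y^*|w$ be the polar decompositions. Apply Lemma~\ref{lem:transfer} with $r=|x|\,|y^*|$, $V=u$, $W=w^*$. By (F2), $V^*Vr=u^*u|x|\,|y^*|=r$ and $rW^*W=|x|\,|y^*|ww^*=r$. By \eqref{eq:zz} for $x$, we get $r^*Vr=|y^*|\,(|x|x)\,|y^*|=0$. Since $w^*|y^*|=y^*$, \eqref{eq:zz} for $y^*$ gives $rWr^*=|x|\,(|y^*|y^*)\,|x|=0$. Finally $Vr=x|y^*|$, $rW^*=|x|y$ and $VrW^*=xy$ lie in $A$.
\end{proof}

\section{The ideal generated by the good elements}\label{sec:ideal}

Call $a\in A_+$ \emph{good} if $N$ is bounded on the $\|\cdot\|$-unit ball of $\operatorname{her}(a)$, and let $M_a$ be the least bound. Let $I$ be the closed two-sided ideal generated by the good elements. We first show that $I$ is large.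

\begin{lemma}[Gliding hump]\label{lem:hump}
If $a_1,a_2,\ldots\in A_+$ and $a_na_m=0$ for $n\ne m$, then all but finitely many $a_n$ are good.
\end{lemma}

\begin{proof}
Otherwise we may assume that no $a_n$ is good. Then there are $x_n\in\operatorname{her}(a_n)$ with $\|x_n\|\le2^{-n}$ and $N(x_n)\ge n$. The series $x=\sum x_n$ converges in $\|\cdot\|$, and $x_n\perp\sum_{m\ne n}x_m=x-x_n$ by (F3). The lower inequality gives $N(x)\ge N(x_n)\ge n$ for all $n$, which is absurd.
\end{proof}

\begin{proposition}\label{prop:codim}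
The quotient $A/I$ is finite-dimensional.
\end{proposition}

\begin{proof}
Suppose not. Let $\rho:A\to A/I$ be the quotient map and take $\beta\in A/I$ from Lemma~\ref{lem:fd}(b). If $\rho(x)=\beta$, then $\tilde\beta=\frac12(x+x^*)$ is self-adjoint and $\rho(\tilde\beta)=\beta$. Choose continuous functions $h_n\ge0$ on $\mathbb R$ with pairwise disjoint supports in $(0,\infty)$ and $h_n(2^{-n})=1$. The elements $h_n(\tilde\beta)$ are positive with pairwise products zero, and $\rho(h_n(\tilde\beta))=h_n(\beta)\ne0$ by (F1). So no $h_n(\tilde\beta)$ lies in $I$, and none is good. This contradicts Lemma~\ref{lem:hump}.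
\end{proof}

The next lemma provides the substitute for the coordinate function in Example~\ref{ex:model}. It must commute with $|s|$, so that multiplying $s$ by disjointly supported functions of it produces orthogonal elements.

\begin{lemma}\label{lem:v}
Let $0\ne s\in A$. There is a nonzero positive $v\in I\cap\operatorname{her}(|s|)$ that commutes with $|s|$.
\end{lemma}

\begin{proof}
Let $D$ be a maximal commutative C$^*$-subalgebra of $B=\operatorname{her}(|s|)$ containing $|s|$. If $0\ne d\in D\cap I$, take $v=d^*d$. Suppose $D\cap I=0$. Then $D$ embeds in $A/I$, so $D$ is finite-dimensional by Proposition~\ref{prop:codim}, and $B$ is finite-dimensional by Lemma~\ref{lem:fd}(a). Every norm on $B$ is then bounded on the unit ball, so $|s|$ is good and $0\ne|s|\in D\cap I$, a contradiction.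
\end{proof}

It remains to see what control membership in $I$ gives. In Example~\ref{ex:model} we needed $N(\chi f_n)\to0$ for arbitrary $f_n$ with $\|f_n\|\to0$. So call $t\in A$ \emph{tame} if there is a constant $R$ with $N(tx)\le R\|x\|$ and $N(xt)\le R\|x\|$ for all $x\in A$. The tame elements form a linear subspace $\mathcal T$ of $A$. Not every element of $I$ is tame or good. For the norm of Theorem~\ref{thm:A}, each $h_m$ is good, since $\operatorname{her}(h_m)\subset P$, so $f=\lim h_m\in I$; but $f-h_m\in\operatorname{her}(f)$ when $\Omega=[0,1]$ and $f(t)=t$, so this $f$ is not good. What is true is that an element of $I$ becomes tame once the part of its spectrum near $0$ is cut off. We start with good elements.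

\begin{lemma}\label{lem:tame1}
Let $a$ be good and let $h$ be a continuous function on $[0,\infty)$ vanishing on $[0,\delta]$, $\delta>0$. Then $e=h(a)$ is tame.
\end{lemma}

\begin{proof}
Let $g=\gamma(a)$ with $\gamma$ continuous, $0\le\gamma\le1$, $\gamma(0)=0$ and $\gamma=1$ on $[\delta,\infty)$. Then $ge=e=eg$. This local unit is what the gap $[0,\delta]$ provides.

Let $x\in eA$, so $x=gx$. Split $x=xg+z$ with $z=x(1-g)$. The first term is $gxg\in\operatorname{her}(a)$, so $N(xg)\le M_a\|x\|$. Since $(1-g)x=0$, we have $z^2=0$. Since $gz=z$, we have $zz^*=gzz^*g\in\operatorname{her}(a)$, so $|z^*|\in\operatorname{her}(a)$. By Lemma~\ref{lem:nil}(a), $N(z)\le C\,N(|z^*|)\le CM_a\|z\|\le CM_a\|x\|$.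

Let $x\in Ae$, so $x=xg$. Split $x=gx+z$ with $z=(1-g)x$. Now $gx=gxg$, $z^2=0$ because $x(1-g)=0$, and $z^*z=gz^*zg$, so $|z|\in\operatorname{her}(a)$ and $N(z)\le C\,N(|z|)\le CM_a\|x\|$.

In both cases $N(x)\le(1+C)M_a\|x\|$, so $e$ is tame with $R=(1+C)M_a\|e\|$.
\end{proof}

To pass to the ideal we must multiply on both sides at once. Let
\[
J_0=\operatorname{span}\{XbY:\ X,Y\in A,\ b=(a-\delta)^+,\ a\text{ good},\ \delta>0\},
\]
where $(a-\delta)^+$ is the function $t\mapsto(t-\delta)^+$ applied to $a$. This is a two-sided ideal, not necessarily closed, and $J_0\subset I$ by (F1). It is dense in $I$: with $h_n(t)=\min\{1,nt\}$ we have $h_n(b)bh_n(b)\to b$, and $(a-\delta)^+\to a$ as $\delta\to0$, so the closed ideal $\overline{J_0}$ contains every good element.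

\begin{proposition}\label{prop:tame}
\begin{enumerate}
\item[(a)] $J_0\subset\mathcal T$.
\item[(b)] If $v\in I$ is positive and $h$ is a continuous function vanishing on $[0,\delta]$, $\delta>0$, then $h(v)\in J_0$; in particular $h(v)$ is tame.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $b=(a-\delta)^+$ with $a$ good. It suffices to find $R'$ with $N(XbY)\le R'\|X\|\|Y\|$ for all $X,Y\in A$; replacing $Y$ by $Yx$, or $X$ by $xX$, then shows that $XbY$ is tame.

Let $g=\gamma(a)$ with $\gamma$ continuous, $0\le\gamma\le1$, $\gamma=0$ on $[0,\delta/2]$ and $\gamma=1$ on $[\delta,\infty)$. Then $(1-g)b^{1/2}=0=b^{1/2}(1-g)$, and $g$ is tame by Lemma~\ref{lem:tame1}, with constant $R$ say. For $c=XbY$ write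
\[
c=gc+(1-g)c\,g+c',\qquad c'=(1-g)c(1-g).
\]
The first two terms have $N\le R\|c\|$ each. The term $c'$ lies in the corner opposite to $a$, where goodness says nothing, but it factors through $b$:
\[
c'=xy,\qquad x=(1-g)Xb^{1/2},\qquad y=b^{1/2}Y(1-g),
\]
and $x^2=y^2=0$. Both $x^*x$ and $yy^*$ lie in $b^{1/2}Ab^{1/2}\subset\operatorname{her}(a)$, so $|x|\,|y^*|\in\operatorname{her}(a)$. By Lemma~\ref{lem:nil}(b),
\[
N(c')\le C\,N(|x|\,|y^*|)\le CM_a\|x\|\|y\|\le CM_a\|b\|\|X\|\|Y\| .
\]
So $R'=(2R+CM_a)\|b\|$ works.

(b) The element $v$ is only a limit of elements of $J_0$; the gap lets us absorb the error in an invertible factor. Let $p$ be continuous with $0\le p\le1$, $p=0$ on $[0,\delta/2]$, $p=1$ on $[\delta,\infty)$, and let $k(t)=p(t)/t$, $k(0)=0$. Then $\|k\|_\infty\le2/\delta$ and $k(v)vh(v)=p(v)h(v)=h(v)$. Choose $y\in J_0$ with $\|v-y\|<\delta/2$ and put $c=k(v)(v-y)$, so $\|c\|<1$. Then $(1-c)h(v)=k(v)yh(v)$. The element $d=(1-c)^{-1}k(v)=\sum_{j\ge0}c^jk(v)$ lies in $A$, so $h(v)=d\,y\,h(v)\in J_0$.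
\end{proof}

\section{Proofs of Theorems~\ref{thm:C} and~\ref{thm:B}}\label{sec:BC}

By Proposition~\ref{prop:graph}, it suffices in both theorems to show that $\mathcal S(N)=\{0\}$, and the standing assumption holds in both. Suppose, then, that $\|f_n\|\to0$, $N(f_n-s)\to0$ and $s\ne0$, and take $v$ from Lemma~\ref{lem:v}, normalized so that $\|v\|=1$. The two proofs continue with the two arguments given for $\mathbb C^2$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Recall that in a totally disconnected locally compact Hausdorff space the compact open sets form a base of the topology. So there is a nonempty compact open set $E\subset\{v>\frac12\}$. By (F3), $s$ has no zero on $E$. The function equal to $1/v$ on $E$ and to $0$ elsewhere lies in $C_0(L)$, so its product with $v$, the indicator function $e$ of $E$, lies in $I$. Since $e=\chi(e)$, Proposition~\ref{prop:tame}(b) shows that $e$ is tame. Hence $N(ef_n)\to0$ and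
\[
N(s-(1-e)f_n)\le N(s-f_n)+N(ef_n)\to0 .
\]
Now $s-(1-e)f_n=se+(1-e)(s-f_n)$ is a sum of orthogonal elements, so the lower inequality gives $N(se)\le N(s-(1-e)f_n)\to0$. Thus $se=0$, although $s$ has no zero on $E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Part (2) follows from part (1) and Proposition~\ref{prop:graph}. For part (1) we follow Example~\ref{ex:model}, with $s\varphi(v)$ in place of $\varphi$. Note that $K<2$ in both cases.

\emph{Step 1: a companion of $v$ on the left of $s$.} Orthogonality is a condition on both sides. Cutting $f_n$ on the right by a function of $v$ will give $ab^*=0$; for $a^*b=0$ we need a cut on the left, by an element that acts on the range of $s$ as $v$ acts on the range of $s^*$. Let $s=u|s|$ be the polar decomposition. By (F2), $u^*uy=y=yu^*u$ for $y\in\operatorname{her}(|s|)$. The element $v^{1/2}\in\operatorname{her}(|s|)$ is a limit of elements $|s|x$ with $x\in A$, and $u|s|x=sx\in A$, so $uv^{1/2}\in A$. Since $(uv^{1/2})^*(uv^{1/2})=v\in I$, (F4) gives $uv^{1/2}\in I$. Hence $v'=uvu^*$ is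 a positive element of $I$ with $\|v'\|=1$. From $(v')^j=uv^ju^*$ and (F1) we get $\chi(v')=u\chi(v)u^*$. Put $e=\chi(v)$ and $e'=\chi(v')$. Both are tame by Proposition~\ref{prop:tame}(b), and since $v$ commutes with $|s|$,
\begin{equation}\label{eq:intertwine}
e's=ue\,u^*u|s|=ue|s|=u|s|e=se .
\end{equation}

\emph{Step 2: cutting $f_n$.} Put $g_n=(1-e')f_n(1-e)$. Then $f_n-g_n=e'f_n+f_ne-e'(f_ne)$, and each term tends to $0$ in $N$ because $e,e'$ are tame and $\|f_n\|\to0$. Therefore
\begin{equation}\label{eq:gn}
N(s-g_n)\to0 .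
\end{equation}

\emph{Step 3: the seminorm.} For $\varphi\in\Phi$ let $\varphi_0=\varphi-\varphi(0)$, so that $\varphi_0(v)\in A$, and write $\varphi(v)=\varphi(0)1+\varphi_0(v)$. Define $\nu(\varphi)=N(s\varphi_0(v))$. This is a seminorm on $\Phi$ with $\nu(1)=0$. Since $s\varphi(v)-\varphi(0)g_n=s\varphi_0(v)+\varphi(0)(s-g_n)$, \eqref{eq:gn} gives
\begin{equation}\label{eq:nu}
\nu(\varphi)=\lim_nN\big(s\varphi(v)-\varphi(0)g_n\big).
\end{equation}
We check (i) and (iii) of Lemma~\ref{lem:doubling}.

For (i), $\varphi_0=\varphi_0\chi$ gives $s\varphi_0(v)=s\varphi_0(v)e$. If $R$ is a tameness constant of $e$, then $\nu(\varphi)\le R\|s\varphi_0(v)\|\le2R\|s\|\|\varphi\|_\infty$.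

For (iii), let $\varphi_1\varphi_2=0$. One of $\varphi_1(0),\varphi_2(0)$ is zero, and (iii) is symmetric in the two functions, so let $\varphi_2(0)=0$. Then $(1-e)\varphi_2(v)=0$. Put $a_n=s\varphi_1(v)-\varphi_1(0)g_n$ and $b=s\varphi_2(v)$. The operators $\varphi_i(v)$ are self-adjoint, commute with $|s|$, and have product zero. Hence
\begin{align*}
a_nb^*&=s\varphi_1(v)\varphi_2(v)s^*-\varphi_1(0)(1-e')f_n(1-e)\varphi_2(v)s^*=0,\\
a_n^*b&=\varphi_1(v)|s|^2\varphi_2(v)-\varphi_1(0)(1-e)f_n^*(1-e')s\varphi_2(v)=0,
\end{align*}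
where the last term vanishes because $(1-e')s\varphi_2(v)=s(1-e)\varphi_2(v)=0$ by \eqref{eq:intertwine}. So $a_n\perp b$, and $N(a_n-b)\le K\max\{N(a_n),N(b)\}$. Here $N(b)=\nu(\varphi_2)$, and by \eqref{eq:nu} $N(a_n)\to\nu(\varphi_1)$ and $N(a_n-b)\to\nu(\varphi_1-\varphi_2)$, since $(\varphi_1-\varphi_2)(0)=\varphi_1(0)$. This proves (iii).

\emph{Step 4: conclusion.} As $K<2$, Lemma~\ref{lem:doubling} gives $\nu=0$. Take $\varphi\in\Phi$ with $\varphi(0)=0$ and $\varphi(1)=1$. Then $N(s\varphi(v))=\nu(\varphi)=0$, and $N$ is a norm, so $s\varphi(v)=0$. Multiplying by $u^*$ and taking adjoints gives $\varphi(v)|s|=0$. Since $\varphi(v)\in\operatorname{her}(|s|)$, (F3) gives $\varphi(v)=0$. But $1=\|v\|\in\sigma(v)$, so $\|\varphi(v)\|\ge1$. This contradiction shows that $s=0$.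
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Automatic continuity of orthogonality or disjointness preserving bijections},
\texttt{https://www.dmi.unict.it/dpuglisi/Daniele\_Puglisi\_10.pdf}

\end{thebibliography}
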